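# Straight flow through barriers and gates: equidistribution in finite polycube 3-manifolds

## 1. One cube: straight lines on the torus

Let $\mathbb T^3=\mathbb R^3/\mathbb Z^3$, let $\mathbf v=(1,\alpha_1,\alpha_2)$, and let $\varphi_t(X)=X+t\mathbf v$. A function $f$ is called *invariant* if, for each $t\in\mathbb R$, $f\circ\varphi_t=f$ almost everywhere. A half-infinite curve in a space made of finitely many unit cubes is *equidistributed* if, for every set $B$ that meets each cube in a Jordan measurable set, the proportion of the time interval $[0,T]$ that the curve spends in $B$ tends, as $T\to\infty$, to the volume of $B$ divided by the total volume.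

**Proposition 1.** If $1,\alpha_1,\alpha_2$ are linearly independent over $\mathbb Q$, in particular for a.e. $(\alpha_1,\alpha_2)$, then every bounded measurable invariant function on $\mathbb T^3$ is a.e. constant, and for a.e. $X$ the half-orbit $\{X+t\mathbf v\}_{t\ge 0}$ is equidistributed.

*Proof.* The Fourier coefficients of $f\circ\varphi_t$ are $e^{2\pi i t\,n\cdot\mathbf v}\hat f(n)$. Invariance gives $(e^{2\pi i t\,n\cdot\mathbf v}-1)\hat f(n)=0$ for all $t$. If $n\neq0$, then $n\cdot\mathbf v\ne0$, so $\hat f(n)=0$, and $f$ is constant. The excluded pairs $(\alpha_1,\alpha_2)$ lie on countably many lines $n_1+n_2\alpha_1+n_3\alpha_2=0$ with $(n_2,n_3)\neq 0$, a null set.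

*From ergodic to equidistributed.* Birkhoff's theorem says that for a bounded measurable $F$ the averages $\frac1T\int_0^TF(\varphi_tX)\,dt$ converge for a.e. $X$ to an invariant function with the same integral as $F$. That function is constant here, so it is the mean of $F$. Apply this to the indicators of all boxes with rational corners. These are countably many, so for a.e. $X$ the limit is right for all of them at once, and hence for finite disjoint unions of them. A Jordan measurable $B$ lies between two finite unions of rational boxes whose volumes differ by as little as we like, so the limit is right for $B$. $\square$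

Now take several cubes, glue them along faces, and put walls on part of the faces. A straight line then moves from cube to cube according to which part of a face it hits, and the character $e^{2\pi i n\cdot x}$ of the torus no longer sees in which cube we are. Is the flow still equidistributed for almost every direction? Let us make the question precise.

## 2. Polycube manifolds with barriers and gates

**Definition (polycube manifold).** A *finite polycube region* is a finite union of closed unit cubes of the integer lattice in $\mathbb R^3$ that is connected: any two of its cubes are joined by a chain of cubes in which consecutive members share a face. Each boundary square face is glued, by translation perpendicular to it, to the boundary face at the other end of the maximal segment of the region that passes through it perpendicularly. This is done for faces parallel to the $xy$-, $xz$- and $yz$-planes. The result is the *finite polycube 3-manifold* $\mathcal P$. Every line parallel to an axis becomes a closed loop, and two identified boundary faces count as one face.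

For example, two cubes side by side in the $x$-direction give the torus $[0,2]\times[0,1]^2$ with opposite sides glued. It has two $yz$-parallel faces: the interior one, and the one that comes from the two ends.

**Definition (coloring and 1-direction flow).** All $yz$-parallel faces of $\mathcal P$, interior faces included, are 2-colored: red points are barriers, green points are gates. A geodesic moves in the direction $\mathbf v=(1,\alpha_1,\alpha_2)$. At an $xy$- or $xz$-parallel boundary face it jumps to the corresponding point of the identified face and goes on in the same direction. At a green point it goes on. At a red point $P$, follow the directed line from $P$ in direction $(-1,0,0)$, let $P'$ be the first red point other than $P$ that it hits, and let the geodesic continue from $P'$ in direction $\mathbf v$.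

**Definition (Restriction on Red Coloring).** Every line perpendicular to a $yz$-parallel face, viewed as a closed loop in $\mathcal P$, contains either no red point or at least two distinct red points (identified boundary points count once).

The Restriction makes $P'$ exist. It also explains Section 1: if the region is one cube, each $x$-loop meets the $yz$-faces in a single point, so nothing may be red and the flow is the linear flow on $\mathbb T^3$.

**Theorem 2.** Let $\mathcal P$ be a finite polycube 3-manifold in which each $yz$-parallel square face has an arbitrary 2-coloring such that on that face the red and the green parts are each a union of finitely many polygons, and the green part has positive area. Suppose that the Restriction on Red Coloring holds. Then for a.e. $(\alpha_1,\alpha_2)\in\mathbb R^2$ and a.e. starting point, the half-infinite 1-direction geodesic with direction $(1,\alpha_1,\alpha_2)$ is equidistributed in $\mathcal P$ with respect to volume.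

This statement is posed as a conjecture in "A Mod $N$ Version Of The Kronecker–Weyl Equidistribution Theorem" (http://williamchen-mathematics.info/researchfolder/prj26.pdf). These notes prove it.

**Two cubes by hand.** Take two cubes $c_0,c_1$ side by side in the $x$-direction.

If both $yz$-faces are all green, we have a straight flow on $[0,2]\times[0,1]^2$, and Fourier series settle the matter as in Section 1. If both are all red, a geodesic that reaches the right face of $c_i$ is sent to the left face of $c_i$. It never leaves $c_i$, so it is never equidistributed. Some green is needed.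

Now let both faces be red for $z<\frac12$ and green for $z>\frac12$. A geodesic arriving at a face stays in its cube if $z<\frac12$ and changes cube if $z>\frac12$. Exchanging the two cubes commutes with the flow, so a bounded invariant function $f$ splits into an even and an odd part. The even part is an invariant function on $\mathbb T^3$, hence constant for a.e. direction. The odd part is $(-1)^i$ times a function of the position in the cube. Let $G(y,z)$ be the values of that function on left faces, and let $\varepsilon=1$ for $z<\frac12$, $\varepsilon=-1$ for $z>\frac12$. One passage from $x=0$ to $x=1$, followed by the crossing rule, gives $G(y,z)=\varepsilon(z)\,G(y-\alpha_1,z-\alpha_2)$, that is,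
$$\sum_{k}\hat\varepsilon(k)\,\hat G(n_1,n_2-k)=e^{-2\pi i(n_1\alpha_1+n_2\alpha_2)}\,\hat G(n_1,n_2),\qquad \hat\varepsilon(k)=\frac{2}{\pi i k}\ (k\text{ odd}),\quad \hat\varepsilon(k)=0\ (k\text{ even}).$$
Here the first approach stops. In Section 1 invariance gave one equation for each Fourier coefficient; now each equation contains infinitely many coefficients. We need a proof of Proposition 1 that does not use characters.

## 3. Crossing permutations and a covering of the punctured torus

Stack all the cubes of $\mathcal P$ over one copy of $[0,1]^3$. The flow becomes a lift of the linear flow on $\mathbb T^3$, and the coloring matters only through the permutation of the sheets at each crossing of $x=0$. The sheets are glued consistently except along finitely many segments, which we remove.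

**Setup.** Let $\Sigma\subset\mathbb T^3$ be a nonempty finite union of images of nondegenerate closed line segments of $\mathbb R^3$, and let $\pi:M\to\mathbb T^3\setminus\Sigma$ be a covering of finite degree $m$; $M$ need not be connected. Through $\pi$, $M$ is a flat manifold. Small translations are locally defined, so $\partial_x,\partial_y,\partial_z$ act on functions, and Lebesgue measure lifts to a measure of total mass $m$.

Let $\mathbf v=(1,\alpha_1,\alpha_2)$. The set of $X\in\mathbb T^3$ with $X+t\mathbf v\in\Sigma$ for some $t\in\mathbb R$ is the union, over the segments $e$ of $\Sigma$ and $n\in\mathbb N$, of the images of $e\times[-n,n]$ under $(p,t)\mapsto p-t\mathbf v$. These are compact Lipschitz images of 2-dimensional sets, so the union is an $F_\sigma$ null set. Let $M_0\subset M$ be the complement of its preimage, a Borel set of full measure. For $x\in M_0$ the line $\pi(x)+t\mathbf v$ lifts uniquely to $M$ starting at $x$; call the lift $\varphi_t(x)$. The map $(t,x)\mapsto\varphi_t(x)$ is continuous, $\varphi_t$ is a bijection of $M_0$, and near each point it is a lifted translation. So $(\varphi_t)$ is a measure-preserving flow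 on $M_0$. In the same way the lift $Z_s$ of translation by $s\hat z$, $\hat z=(0,0,1)$, is a measure-preserving flow off a null set.

**Theorem 3.** For a.e. $(\alpha_1,\alpha_2)\in\mathbb R^2$, every bounded measurable $\varphi_t$-invariant function on $M$ is a.e. constant on each connected component of $M$.

**Theorem 3 implies Theorem 2.** We build $M$ from $\mathcal P$ in four steps.

**Step 1 (crossing permutations).** This step turns the red rule into permutations. Let $S$ be the set of cubes, each identified with $[0,1]^3$, and let $\mathsf X,\mathsf Y,\mathsf Z$ be the permutations of $S$ that send a cube to the next one in the positive $x$-, $y$-, $z$-direction after identification. Each $yz$-face of $\mathcal P$ is the right face of exactly one $c\in S$ and the left face of $\mathsf X(c)$. Let $E\subset[0,1]^2$ be the union of $\partial[0,1]^2$ and all edges of all polygons that describe the red and green parts of all $yz$-faces. On each component $\omega$ of $(0,1)^2\setminus E$ every face has one color. Suppose a geodesic reaches the right face of $c$ at $(y,z)\in\omega$. Let $\sigma_\omega(c)$ be the cube in which it continues: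

- if the point is green, $\sigma_\omega(c)=\mathsf X(c)$;
- if it is red, $\sigma_\omega(c)=\mathsf X^{-j}(c)$, with $j\ge0$ minimal such that the left face of $\mathsf X^{-j}(c)$ is red at $(y,z)$.

In the red case, moving left from $P$ we meet the left faces of $c,\mathsf X^{-1}(c),\mathsf X^{-2}(c),\dots$ in turn. If the loop has $n$ cubes, we come back to $P$ only at $j=n-1$. By the Restriction another red point comes earlier, so the point found is $P'$. If the loop has no red point, $\sigma_\omega=\mathsf X$ on it. Otherwise the red points cut the loop into blocks of consecutive cubes; $\sigma_\omega$ moves one step right inside a block and sends the last cube of a block to the first. So $\sigma_\omega$ is a permutation of $S$.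

For example, in a loop $c_1,c_2,c_3$ where the left faces of $c_1$ and $c_3$ are red and that of $c_2$ is green, $\sigma_\omega(c_1)=c_2$, $\sigma_\omega(c_2)=c_1$, $\sigma_\omega(c_3)=c_3$.

**Step 2 (gluing).** This step builds the covering. Let $\Sigma$ be the image in $\mathbb T^3$ of $(\{0\}\times E)\cup([0,1]\times\{(0,0)\})$. It contains all cube edges, since $\partial[0,1]^2\subset E$, and all polygon edges. Take $S\times(0,1)^3$ and glue

- $c$ at $y=1$ to $\mathsf Y(c)$ at $y=0$, for $x,z\in(0,1)$;
- $c$ at $z=1$ to $\mathsf Z(c)$ at $z=0$, for $x,y\in(0,1)$;
- $c$ at $\{1\}\times\omega$ to $\sigma_\omega(c)$ at $\{0\}\times\omega$, for each component $\omega$.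

Over a point of the open cube there are $|S|$ sheets. A point of $\mathbb T^3\setminus\Sigma$ on a face is interior to that face and, on $x=0$, lies in some $\omega$; the gluing there is a bijection of the sheets on its two sides. So we get a covering $M\to\mathbb T^3\setminus\Sigma$ of degree $|S|$. It agrees with $\mathcal P$ up to a null set, and $\varphi_t$ is the 1-direction geodesic flow.

In the half-red example, a small loop around the segment $x=0$, $z=\frac12$ crosses $x=0$ once at $z>\frac12$, where the sheets are exchanged, and once at $z<\frac12$, where they are not. So it exchanges the two sheets, and this segment must be removed.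

**Step 3 ($M$ is connected).** This is the only place where green area is used. Sheet $c$ is joined to $\mathsf Y(c)$ and $\mathsf Z(c)$. The green part of the right face of $c$ has positive area and $E$ has area $0$, so some component $\omega$ is green on that face. Then $\sigma_\omega(c)=\mathsf X(c)$, and $c$ is joined to $\mathsf X(c)$. Any two cubes of the region are joined by a chain of cubes sharing faces, so $M$ is connected.

**Step 4 (equidistribution).** By Theorem 3, for a.e. $(\alpha_1,\alpha_2)$ every bounded invariant function is a.e. constant. The Birkhoff argument in the proof of Proposition 1, with rational boxes in each cube, gives equidistribution from a.e. starting point. $\square$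

## 4. It is enough to kill one derivative

Theorem 3 says that an invariant function has zero gradient on $M$. Invariance already kills the derivative along $\mathbf v$. By symmetry it suffices to kill $\partial_z$, and for that we may fix $\alpha_1$ and let only the last coordinate $a$ of the direction vary.

Let $\mathcal D=C_c^\infty(M;\mathbb R)$. The functions in $\mathcal D$ vanish near $\Sigma$. Inner products and norms are those of $L^2(M)$. Let $P_\alpha$ be the orthogonal projection of $L^2(M)$ onto the functions invariant under the flow $\varphi^\alpha_t$ in direction $(1,\alpha_1,\alpha_2)$, $\alpha=(\alpha_1,\alpha_2)$.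

**Proposition 4.** Let $\alpha_1\in\mathbb R$, let $k\in C_c(M)$ be real with $|k|\le1$, and let $h\in\mathcal D$. Then $\langle P_{(\alpha_1,a)}k,\ \partial_zh\rangle=0$ for a.e. $a\in\mathbb R$.

**Proposition 4 implies Theorem 3.**

**Step 1 (measurability in $\alpha$).** We need this to use Fubini. For $k\in C_c(M)$ and $n\in\mathbb N$, the map $\alpha\mapsto\frac1n\int_0^nk\circ\varphi^\alpha_t\,dt\in L^2(M)$ is continuous. Indeed, let $\alpha_j\to\alpha$. For a.e. $x$ all the flows are defined at $x$, the segment $\pi(x)+[0,n](1,\alpha)$ misses the closed set $\Sigma$, and the lifted orbit segments converge uniformly; now use dominated convergence. The unitary group $f\mapsto f\circ\varphi_t^\alpha$ is strongly continuous, since $k\circ\varphi^\alpha_t\to k$ pointwise on $M_0$ and boundedly for $k\in C_c(M)$, and $C_c(M)$ is dense. By von Neumann's mean ergodic theorem the averages converge in $L^2$ to $P_\alpha k$. So $\alpha\mapsto P_\alpha k$ is a limit of continuous maps, hence Borel. Also $|P_\alpha k|\le1$ if $|k|\le1$.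

**Step 2 (one null set for all test functions).** Choose countably many real $k_j\in C_c(M)$, $|k_j|\le1$, with linear span dense in $L^2(M)$. Exhaust $M$ by compact sets $K_n$, each contained in the interior of the next, and choose a countable set $\{h_i\}\subset\mathcal D$ that contains, for each $n$, a $C^1$-dense subset of the functions in $\mathcal D$ supported in $K_n$. Then $\langle f,\partial_zh_i\rangle=0$ for all $i$ implies $\partial_zf=0$ in the sense of distributions. The set of $\alpha$ with $\langle P_\alpha k_j,\partial_zh_i\rangle=0$ for all $i,j$ is Borel, and by Proposition 4 and Fubini it has full measure. For such $\alpha$, every real invariant $f\in L^2$ satisfies $\partial_zf=0$, because the span of the $P_\alpha k_j$ is dense in the space of invariant functions.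

**Step 3 (all derivatives).** The hypotheses of Theorem 3 are symmetric in $y$ and $z$, so for a.e. $\alpha$ also $\partial_yf=0$. For $\chi\in\mathcal D$ we have $\langle f,\chi\circ\varphi_t\rangle=\langle f\circ\varphi_{-t},\chi\rangle=\langle f,\chi\rangle$. For small $t$ the difference quotients $(\chi\circ\varphi_t-\chi)/t$ converge uniformly to the derivative of $\chi$ along $\mathbf v$, so $\langle f,(\partial_x+\alpha_1\partial_y+\alpha_2\partial_z)\chi\rangle=0$. Hence $\nabla f=0$ on $M$ and $f$ is a.e. constant on each component. For complex $f$, treat real and imaginary parts. $\square$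

From now on **fix $\alpha_1$** and write
$$A=\partial_x+\alpha_1\partial_y,\qquad B=\partial_z,\qquad D_a=A+aB,\qquad \mathbf v_a=(1,\alpha_1,a).$$
On $\mathcal D$ the operators $A,B$ commute and are antisymmetric.

## 5. A positive superharmonic function of the direction

Take $a$ as the boundary value of a complex parameter. For $\alpha=p+ib$ in the upper half-plane $\mathbb H$, $\psi\in\mathcal D$, fixed $h\in\mathcal D$ and $g=Bh$, put
$$\mathcal E_\alpha(\psi)=\tfrac1b\,\|(A+pB)\psi\|^2+b\,\|B\psi\|^2,\qquad U(\alpha)=\sup_{\psi\in\mathcal D}\big(2\langle g,\psi\rangle-\mathcal E_\alpha(\psi)\big).$$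
A function $\psi$ that is nearly invariant in direction $\mathbf v_a$ and not too rough in $z$ has small energy $\mathcal E_{a+ib}(\psi)$. The number $U$ bounds how much such a function can correlate with $g$:
$$\langle g,\psi\rangle^2\le U(\alpha)\,\mathcal E_\alpha(\psi)\qquad(\psi\in\mathcal D).\tag{5.1}$$
To see this, replace $\psi$ by $\lambda\psi$ and maximize $2\lambda\langle g,\psi\rangle-\lambda^2\mathcal E_\alpha(\psi)\le U(\alpha)$ over $\lambda$. If $\mathcal E_\alpha(\psi)=0$, then $B\psi=0$ and $\langle g,\psi\rangle=-\langle h,B\psi\rangle=0$. Since $|\langle g,\psi\rangle|\le\|h\|\,\|B\psi\|\le\|h\|\,b^{-1/2}\mathcal E_\alpha(\psi)^{1/2}$, and $\psi=0$ is allowed,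
$$0\le U(p+ib)\le\|h\|^2/b.\tag{5.2}$$

**The torus by hand.** Put $\mathbb T^3$ in place of $M$, with no $\Sigma$. On $e^{2\pi i n\cdot x}$ the operator $A$ is multiplication by $2\pi i\lambda_n$, $\lambda_n=n_1+\alpha_1n_2$, and $B$ by $2\pi i n_3$. So $\mathcal E_\alpha(\psi)=\sum_n\frac{4\pi^2}b|\lambda_n+\alpha n_3|^2|\hat\psi(n)|^2$ and $|\hat g(n)|^2=4\pi^2n_3^2|\hat h(n)|^2$. Maximize each term separately (the truncated maximizers are real trigonometric polynomials):
$$U(p+ib)=\sum_{n_3\ne0}|\hat h(n)|^2\,\frac{b}{(p+\lambda_n/n_3)^2+b^2}.$$
Each term is $\pi$ times a Poisson kernel, with pole at the resonance $a=-\lambda_n/n_3$, where $n\cdot\mathbf v_a=0$. So $U$ is a positive harmonic function and $\int_{\mathbb R}U(a+ib)\,da\le\pi\|h\|^2$ for every $b$: on average over directions $U$ stays bounded as $b\to0$, although (5.2) allows $1/b$. With $\Sigma$ present there are no characters, but one half of harmonicity survives, and it is the half we need.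

**Lemma 5.** $U$ is $C^\infty$ and superharmonic on $\mathbb H$.

*Proof.*

**Step 1 (a Hilbert space).** The purpose is to write $U$ as a quadratic form of an inverse operator. We have $\mathcal E_\alpha(\psi)=\frac1b\big(\|A\psi\|^2+2p\langle A\psi,B\psi\rangle+(p^2+b^2)\|B\psi\|^2\big)$, a positive definite quadratic form in the pair $(A\psi,B\psi)$. So the seminorms $\mathcal E_\alpha^{1/2}$ are mutually equivalent. Fix $\alpha_0=p+ib$. Let $\mathcal V$ be the real Hilbert space obtained by completing $\mathcal D/\ker\mathcal E_{\alpha_0}^{1/2}$, with inner product $(\cdot,\cdot)$. Then $\mathcal E_\alpha(\psi)=(T_\alpha\psi,\psi)$ with $T_\alpha$ bounded, symmetric and bounded below by a positive constant, hence invertible. By the estimate before (5.2) and Riesz, $\langle g,\psi\rangle=(\gamma,\psi)$ for some $\gamma\in\mathcal V$. Completing the square,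
$$2(\gamma,\psi)-(T_\alpha\psi,\psi)=(T_\alpha^{-1}\gamma,\gamma)-\big(T_\alpha(\psi-T_\alpha^{-1}\gamma),\psi-T_\alpha^{-1}\gamma\big),$$
and density of the image of $\mathcal D$ gives $U(\alpha)=(T_\alpha^{-1}\gamma,\gamma)$.

**Step 2 (the Laplacian).** Put $A'=A+pB$, $B'=bB$ and $\alpha=\alpha_0+b(\xi+i\eta)$. Then
$$\mathcal E_\alpha(\psi)=\frac1{b(1+\eta)}\Big(\|A'\psi+\xi B'\psi\|^2+(1+\eta)^2\|B'\psi\|^2\Big),$$
that is, $T_\alpha=(1+\eta)^{-1}\big(T_{11}+2\xi T_{12}+(\xi^2+(1+\eta)^2)T_{22}\big)$, where $T_{11},T_{12},T_{22}$ are the bounded symmetric operators with
$$(T_{11}\psi,\chi)=\tfrac1b\langle A'\psi,A'\chi\rangle,\quad (T_{22}\psi,\chi)=\tfrac1b\langle B'\psi,B'\chi\rangle,\quad (T_{12}\psi,\chi)=\tfrac1{2b}\big(\langle A'\psi,B'\chi\rangle+\langle B'\psi,A'\chi\rangle\big).$$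
So $T_\alpha$ is real-analytic in $(\xi,\eta)$ near $0$ in operator norm, and $U$ is $C^\infty$ near $\alpha_0$. At $\xi=\eta=0$ we have $T=T_{11}+T_{22}=I$, and
$$P_1:=\partial_\xi T=2T_{12},\qquad P_2:=\partial_\eta T=-T_{11}+T_{22},\qquad(\partial_\xi^2+\partial_\eta^2)T=2T_{22}+2T_{11}=2I.$$
Since $\partial^2(T^{-1})=2T^{-1}(\partial T)T^{-1}(\partial T)T^{-1}-T^{-1}(\partial^2T)T^{-1}$, at $\alpha_0$
$$(\partial_\xi^2+\partial_\eta^2)U=2\|P_1\gamma\|_{\mathcal V}^2+2\|P_2\gamma\|_{\mathcal V}^2-2\|\gamma\|_{\mathcal V}^2.\tag{5.3}$$

**Step 3 (a contraction).** The purpose is to see that (5.3) is $\le0$. Complexify, with inner products conjugate-linear in the second slot. For complex $\psi,\chi\in\mathcal D_{\mathbb C}$, expanding the right side gives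
$$\big((-P_2+iP_1)\psi,\chi\big)=\tfrac1b\big\langle(A'+iB')\psi,\ (A'-iB')\chi\big\rangle:$$
the four terms are $\langle A'\psi,A'\chi\rangle$, $i\langle A'\psi,B'\chi\rangle$, $i\langle B'\psi,A'\chi\rangle$ and $-\langle B'\psi,B'\chi\rangle$. Next, by antisymmetry and commutation,
$$\langle A'\chi,B'\chi\rangle=-\langle\chi,A'B'\chi\rangle=-\langle\chi,B'A'\chi\rangle=\langle B'\chi,A'\chi\rangle,$$
so $\langle A'\chi,B'\chi\rangle$ is real. The cross terms in $\|(A'\pm iB')\chi\|^2$ are $\pm2\operatorname{Im}\langle A'\chi,B'\chi\rangle=0$, hence
$$\|(A'\pm iB')\chi\|^2=\|A'\chi\|^2+\|B'\chi\|^2=b\,\|\chi\|_{\mathcal V}^2.$$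
By Cauchy–Schwarz, $|((-P_2+iP_1)\psi,\chi)|\le\|\psi\|_{\mathcal V}\|\chi\|_{\mathcal V}$, so $-P_2+iP_1$ is a contraction. As $\gamma$ is real, $\|P_1\gamma\|^2+\|P_2\gamma\|^2=\|(-P_2+iP_1)\gamma\|^2\le\|\gamma\|^2$. So (5.3) is $\le0$, and $\alpha_0$ was arbitrary. $\square$

The removed set $\Sigma$ did no harm because $\mathcal D$ consists of functions vanishing near $\Sigma$, on which $A$ and $B$ commute and integrate by parts without boundary terms.

**Lemma 6.** For $I=[a_0-L,a_0+L]$ and every $b>0$: $\displaystyle\int_IU(a+ib)\,da\le\pi(1+L^2)\|h\|^2.$

*Proof.* Let $\chi\in C_c(\mathbb R)$, $0\le\chi\le1$, and let $H$ be the Poisson integral on $\{\operatorname{Im}>b\}$ of the boundary function $\chi(a)U(a+ib)$. It is harmonic, continuous up to the boundary line, and tends to $0$ at infinity, because the Poisson kernel with pole $a+ib$ is at most $1/\pi$ times the inverse distance to the pole. So $U-H$ is superharmonic, continuous up to the boundary line, $\ge0$ there, and has $\liminf\ge0$ at infinity since $U\ge0$. By the minimum principle $U\ge H$. At the point $a_0+i(b+1)$ this says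
$$\frac1\pi\int\frac{\chi(a)\,U(a+ib)}{(a-a_0)^2+1}\,da\le U(a_0+i(b+1))\le\|h\|^2,$$
by (5.2). Let $\chi\uparrow1$, and note that $\frac1{\pi((a-a_0)^2+1)}\ge\frac1{\pi(1+L^2)}$ on $I$. $\square$

The functions that we can construct will not vanish near $\Sigma$ and will not be smooth. The next lemma lets us use them.

**Lemma 7.** The inequality (5.1) holds for every bounded real measurable $\psi$ on $M$ whose weak derivatives $A\psi,B\psi$ on $M$ lie in $L^2$.

*Proof.* The point is that $\Sigma$ has codimension 2, so cutting it out can be made to cost no energy. Let $\rho$ be the distance to $\Sigma$ on $\mathbb T^3$, lifted to $M$. For $0<\varepsilon\le\frac12$ let $\zeta_\varepsilon=0$ for $\rho\le\varepsilon^2$, $\zeta_\varepsilon=\log(\rho/\varepsilon^2)/\log(1/\varepsilon)$ for $\varepsilon^2\le\rho\le\varepsilon$, and $\zeta_\varepsilon=1$ for $\rho\ge\varepsilon$. Then $|\nabla\zeta_\varepsilon|\le(\rho\log\frac1\varepsilon)^{-1}$ where $\varepsilon^2\le\rho\le\varepsilon$, and $\nabla\zeta_\varepsilon=0$ elsewhere (a.e.). Since $\mathrm{vol}\{\rho<R\}\le CR^2$ for $R\le1$, each dyadic shell $2^j\varepsilon^2\le\rho<2^{j+1}\varepsilon^2$ contributes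 at most $C(\log\frac1\varepsilon)^{-2}$ to $\int|\nabla\zeta_\varepsilon|^2$. There are at most $C\log\frac1\varepsilon$ shells, so $\int|\nabla\zeta_\varepsilon|^2\le C/\log\frac1\varepsilon\to0$.

The weak product rule gives $A(\zeta_\varepsilon\psi)=\zeta_\varepsilon A\psi+\psi A\zeta_\varepsilon$, and the same for $B$. (For $\chi\in\mathcal D$ write $\zeta_\varepsilon A\chi=A(\zeta_\varepsilon\chi)-\chi A\zeta_\varepsilon$; the function $\zeta_\varepsilon\chi$ is Lipschitz with compact support, and mollifying shows that it may be used as a test function.) As $\psi$ is bounded, $\zeta_\varepsilon\psi\to\psi$, $A(\zeta_\varepsilon\psi)\to A\psi$ and $B(\zeta_\varepsilon\psi)\to B\psi$ in $L^2$. The support of $\zeta_\varepsilon\psi$ lies over the compact set $\{\rho\ge\varepsilon^2\}\subset\mathbb T^3\setminus\Sigma$, and the preimage of a compact set under a finite covering is compact. Convolution with a smooth bump of support radius less than $\varepsilon^2/2$ uses only translations that are defined near this support, and it commutes with $A$ and $B$. It gives functions in $\mathcal D$ that converge to $\zeta_\varepsilon\psi$ in $L^2$ together with their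 $A$- and $B$-derivatives. Pass to the limit in (5.1), first in the bump radius, then in $\varepsilon$. $\square$

## 6. Averaging an invariant function over long thin boxes

We now want to feed an invariant function into (5.1). Let $f:M\to[-1,1]$ be invariant in direction $\mathbf v_a$. It costs no energy along $\mathbf v_a$, but $Bf$ need not exist. What we know is that $f$ varies little under short vertical translations: put
$$\delta_f(r)=\sup_{|s|\le r}\|f\circ Z_s-f\|^2,\qquad\text{so that}\quad\delta_f(r)\to0\ \text{ as }r\to0.$$
The limit holds because $(Z_s)$ induces a strongly continuous unitary group, by the argument for $\varphi_t$ in Section 4.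

Let $0<r<1$. For $(t,s)\in\mathbb R^2$ put
$$|(t,s)|_r=\max(r|t|,\ |s|/r),\qquad R_\rho=\{|(t,s)|_r<\rho\},\qquad X\oplus(t,s)=X+t\mathbf v_a+s\hat z\quad(X\in\mathbb T^3).$$
The *leaf* of $X$ is $X\oplus\mathbb R^2$, and $X\oplus R_\rho$ is a *leaf box*: length $2\rho/r$ along the flow, height $2\rho r$, area $4\rho^2$ for every $r$. In the rescaled coordinates $(rt,s/r)$ it is a square of side $2\rho$, and the derivatives in these coordinates are $\partial_1=r^{-1}D_a$ and $\partial_2=rB$. With $b=r^2$,
$$\mathcal E_{a+ir^2}(\psi)=r^{-2}\|D_a\psi\|^2+r^2\|B\psi\|^2=\|\partial_1\psi\|^2+\|\partial_2\psi\|^2.\tag{6.1}$$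
So the energy is the ordinary Dirichlet integral along the leaves, in coordinates in which the boxes are squares.

**No $\Sigma$: the torus again.** Let $\psi(X)=\int f(X\oplus u)K(u)\,du$ with $K$ a smooth bump on $R_{1/2}$, of integral 1 and fixed shape in the rescaled coordinates. As $\int\partial_iK=0$, Cauchy–Schwarz gives $|\partial_i\psi(X)|^2\le C\int_{R_{1/2}}|f(X\oplus u)-f(X)|^2du$. By invariance $f(X\oplus(t,s))=f(Z_sX)$ for a.e. $X$, for each $(t,s)$: the length of the box costs nothing. So $\mathcal E_{a+ir^2}(\psi)\le C\delta_f(r)$ and $\|\psi-f\|^2\le\delta_f(r)$. By (5.1), which extends to this $\psi$ by mollification on $\mathbb T^3$,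
$$|\langle g,f\rangle|\le U(a+ir^2)^{1/2}\big(C\delta_f(r)\big)^{1/2}+\|g\|\,\delta_f(r)^{1/2}.$$
Apply this to $f=f_a=P_{(\alpha_1,a)}k$, integrate over $a\in I$, use Cauchy–Schwarz and the bound $\int_{\mathbb R} U(a+ir^2)\,da\le\pi\|h\|^2$, and let $r\to0$. This gives $\langle f_a,g\rangle=0$ for a.e. $a$. It is Proposition 4 on the torus. Characters entered only through the integral bound on $U$, and Lemma 6 supplies such a bound on $M$.

**Where this stops when $\Sigma$ is present.** Translation by $u\in R_\rho$ makes sense at $x\in M$ only if the box $\pi(x)\oplus R_\rho$ misses $\Sigma$; otherwise the result depends on the path. The points with a bad box fill a set of volume at most $C\rho^2$ (Lemma 8 below), and shrinking $r$ does not improve this bound: the boxes get thinner but longer. Small boxes help in part. With $\rho=\kappa/2$ the averaging still makes sense off a set of measure $O(\kappa^2)$ and costs energy $C\kappa^{-2}\delta_f(r)$, which tends to $0$ if $r\to0$ with $\kappa$ fixed. But on the bad set we have no average, so we must cut off, say by a function that goes from $0$ to $1$ while the distance to $\Sigma$ along the leaf, in the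 norm $|\cdot|_r$, goes from $\kappa$ to $2\kappa$. Its gradient is of size $\kappa^{-1}$ on a set for which our volume bound is $C\kappa^2$, so the bound for the extra energy is
$$C\kappa^{-2}\cdot\kappa^2=C .$$
It goes to $0$ neither with $r$ nor with $\kappa$. This is not an accident of the estimate. By (6.1) we are computing a planar Dirichlet integral near a point, and that integral is scale invariant: the integral of $|\nabla\Lambda(|u|/\kappa)|^2$ over the plane is the same positive number for all $\kappa$.

**The way past it.** A *planar* Dirichlet integral also has a second property: a point has zero capacity. A cutoff at a point has small energy if it is spread logarithmically over many scales, as the cutoff $\zeta_\varepsilon$ was in Lemma 7. In the typical case $\Sigma$ meets a leaf in isolated points, and we now use the same profile along the leaves, with the distance $|\cdot|_r$, between the scales $\varepsilon^2$ and $\varepsilon$. The average of $f$ must then be available down to distance $\varepsilon^2$ from $\Sigma$, so we average over boxes of size $\varepsilon^2$. This raises the cost of averaging to $C\varepsilon^{-4}\delta_f(r)$. That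 is affordable, since $r\to0$ is taken before $\varepsilon\to0$. (One may instead keep the cutoff at one scale and insert suitable constants near $\Sigma$ on the sheets. That forces one to compare sheets and to control boxes containing several points of $\Sigma$. The logarithmic cutoff needs neither.)

## 7. Almost invariant test functions near $\Sigma$

From here on $C$ denotes constants that depend only on $\Sigma$, $m$ and $\alpha_1$; they do not depend on $a,r,\varepsilon,f$. For $X\in\mathbb T^3$ put
$$d(X)=\min\big(1,\ \inf\{|(t,s)|_r:\ X\oplus(t,s)\in\Sigma\}\big),$$
and write $d$ also for $d\circ\pi$ on $M$.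

**Lemma 8.** For $0<c<1$ the set $\{d\le c\}$ is closed. Moreover $|d(X\oplus u)-d(X)|\le|u|_r$ for all $X,u$, and $\mathrm{vol}\{d<\rho\}\le C\rho^2$ in $M$ for $0<\rho\le1$.

*Proof.* Since $\Sigma$ is compact, so is the set $\{X: X\oplus u\in\Sigma\text{ for some }|u|_r\le c\}$. For fixed $X$ the set of $u$ with $X\oplus u\in\Sigma$ is closed, so an infimum $\le c$ is attained, and this compact set is $\{d\le c\}$. The second claim is the triangle inequality for $|\cdot|_r$. For the third, $\{d<\rho\}\subset\mathbb T^3$ is the union over the segments $e$ of $\Sigma$ of the images of $e\times R_\rho$ under $(p,u)\mapsto p\oplus u$. If $\nu$ is the unit direction of $e$, this map has constant Jacobian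
$$|\det(\nu,\mathbf v_a,\hat z)|=|\nu_x\alpha_1-\nu_y|\le1+|\alpha_1| .$$
So the image has volume at most $(1+|\alpha_1|)\,|e|\cdot4\rho^2$. Sum over $e$ and multiply by $m$ for the sheets. $\square$

For example, if $\Sigma$ is the circle $x=z=0$, then $d(X)<\rho\le1$ means that $x+t\in\mathbb Z$ and $z+ta+s\in\mathbb Z$ for some $|t|<\rho/r$, $|s|<\rho r$. The Jacobian is $1$, and the volume of this set in $\mathbb T^3$ is at most $4\rho^2$, for every $r$.

If $d(x)>\rho$, then $\pi(x)\oplus u\notin\Sigma$ for all $|u|_r\le\rho$. The closed box is simply connected, so the map $u\mapsto\pi(x)\oplus u$ lifts uniquely to $M$ starting at $x$; write $x\oplus u$ for the lift. It is continuous in $(x,u)$. Where both sides are defined, $x\oplus(t,s)=\varphi_tZ_sx$: lift the path that goes first vertically and then along the flow.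

**Weak derivatives (W).** Let $w,w_1$ be bounded and measurable on $M$, and suppose that for a.e. $x$ the function $t\mapsto w(\varphi_tx)$ is locally absolutely continuous on $\mathbb R$ with derivative $w_1(\varphi_tx)$ for a.e. $t$. Then $D_aw=w_1$ weakly. Indeed, for $\chi\in\mathcal D$,
$$\int w\,\frac{\chi\circ\varphi_{-t}-\chi}t=\frac1t\int(w\circ\varphi_t-w)\,\chi=\frac1t\int_0^t\!\!\int w_1\,(\chi\circ\varphi_{-\theta})\,d\theta .$$
As $t\to0$ the left side tends to $-\int w\,D_a\chi$ and the right side to $\int w_1\chi$. The same holds with $(Z_s,B)$ in place of $(\varphi_t,D_a)$.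

**Lemma 9.** Let $a\in\mathbb R$, let $f:M\to[-1,1]$ be measurable and invariant under the flow in direction $\mathbf v_a$, and let $0<r<1$, $0<\varepsilon\le\frac12$. There is a measurable $\psi:M\to[-1,1]$ with bounded weak derivatives $A\psi,B\psi$ such that
$$\mathcal E_{a+ir^2}(\psi)\le C\Big(\varepsilon^{-4}\delta_f(r)+\frac1{\log(1/\varepsilon)}\Big),\qquad\|\psi-f\|^2\le C\big(\delta_f(r)+\varepsilon^2\big).$$

*Proof.* Take a Borel version of $f$ with values in $[-1,1]$.

**Step 1 (averaging away from $\Sigma$).** This step makes $f$ smooth along the leaves where $d>\varepsilon^2/2$. Let $K\ge0$ be smooth on $\mathbb R^2$, with support in the open square $\{|\cdot|_\infty<\frac12\}$ and $\int K=1$, and put $K_\varepsilon(t,s)=\varepsilon^{-4}K\big(rt/\varepsilon^2,\ s/(r\varepsilon^2)\big)$. Then $\int K_\varepsilon=1$, and $K_\varepsilon$ vanishes outside $R_{\varepsilon^2/2}$, which has area $\varepsilon^4$. On the open set $\{d>\varepsilon^2/2\}$ define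
$$\psi_1(x)=\int f(x\oplus u)\,K_\varepsilon(u)\,du .$$
This is a Borel function with $|\psi_1|\le1$. If $|v|_r<d(x)-\varepsilon^2/2$, the substitution $u\mapsto u-v$ gives $\psi_1(x\oplus v)=\int f(x\oplus u)K_\varepsilon(u-v)\,du$. So $\psi_1$ is smooth along leaves, and
$$\partial_i\psi_1(x)=-\int f(x\oplus u)\,(\partial_iK_\varepsilon)(u)\,du,\qquad|\partial_iK_\varepsilon|\le C\varepsilon^{-6},$$
where $\partial_1=r^{-1}\partial_t$ and $\partial_2=r\partial_s$ on functions of $u$. Hence $|\partial_i\psi_1|\le C\varepsilon^{-6}\varepsilon^4=C\varepsilon^{-2}$. Since $\int\partial_iK_\varepsilon=0$, we may replace $f(x\oplus u)$ by $f(x\oplus u)-f(x)$, and Cauchy–Schwarz gives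
$$|\partial_i\psi_1(x)|^2\le C\varepsilon^{-12}\,\varepsilon^4\int_{R_{\varepsilon^2/2}}|f(x\oplus u)-f(x)|^2\,du .$$
Fix $u=(t,s)\in R_{\varepsilon^2/2}$. For a.e. $x$ with $d(x)>\varepsilon^2/2$ we have $x\oplus u=\varphi_tZ_sx$ and, as $f\circ\varphi_t=f$ a.e. and $Z_s$ preserves measure, $f(\varphi_tZ_sx)=f(Z_sx)$. Since $|s|<r$, this yields $\int_{d>\varepsilon^2/2}|f(x\oplus u)-f(x)|^2dx\le\delta_f(r)$. Integrate over $u$ by Fubini:
$$\int_{d>\varepsilon^2/2}|\partial_i\psi_1|^2\le C\varepsilon^{-8}\,\varepsilon^4\,\delta_f(r)=C\varepsilon^{-4}\delta_f(r),\qquad\int_{d>\varepsilon^2/2}|\psi_1-f|^2\le\delta_f(r),\tag{7.1}$$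
where the second bound uses $|\psi_1(x)-f(x)|^2\le\int|f(x\oplus u)-f(x)|^2K_\varepsilon(u)\,du$.

**Step 2 (logarithmic cutoff along the leaves).** This step removes the set where $\psi_1$ is not available, at small cost. Let
$$\eta=0\ \text{ if }d\le\varepsilon^2,\qquad\eta=\frac{\log(d/\varepsilon^2)}{\log(1/\varepsilon)}\ \text{ if }\varepsilon^2\le d\le\varepsilon,\qquad\eta=1\ \text{ if }d\ge\varepsilon,$$
and let $\psi=\eta\psi_1$ on $\{d>\varepsilon^2/2\}$, $\psi=0$ elsewhere. Then $\psi$ is measurable and $|\psi|\le1$.

Let $\ell$ be a flow orbit or a $Z$-orbit in $M$ that is defined for all times; almost every point lies on one orbit of each kind. Measure lengths on $\ell$ with $|\cdot|_r$. By Lemma 8, $d$ is Lipschitz on $\ell$ with constant 1, so $\eta$ is Lipschitz on $\ell$. The part of $\ell$ where $d>\varepsilon^2/2$ is open in $\ell$, and there $\eta\psi_1$ is locally Lipschitz; the part where $d<\varepsilon^2$ is open, and there $\psi=0$. These parts cover $\ell$, so $\psi$ is locally Lipschitz on $\ell$. At almost every point of $\ell$, with $i=1$ for flow orbits and $i=2$ for $Z$-orbits,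
$$|\partial_i\psi|\le\mathbf 1_{\{d>\varepsilon^2/2\}}\,|\partial_i\psi_1|+\mathbf 1_{\{\varepsilon^2\le d\le\varepsilon\}}\,\frac1{d\,\log(1/\varepsilon)},\tag{7.2}$$
by the product rule, $0\le\eta\le1$, $|\psi_1|\le1$ and the chain rule bound for $\eta$. In particular $|\partial_i\psi|$ is bounded.

The derivative $\frac{d}{dt}\psi(\varphi_tx)$ at $t=0$ is, where it exists, the limit of the measurable functions $n(\psi\circ\varphi_{1/n}-\psi)$. The set where this limit does not exist is measurable and meets almost every orbit in a null set of times, so it is null by Fubini and invariance of the measure. The same applies to $Z_s$. So (W) applies: $D_a\psi=r\,\partial_1\psi$ and $B\psi=r^{-1}\partial_2\psi$ are bounded weak derivatives, and so is $A\psi=D_a\psi-aB\psi$.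

**Step 3 (the estimates).** By (6.1) and (7.2) the energy is at most the sum of two terms. The first is at most $C\varepsilon^{-4}\delta_f(r)$ by (7.1). The second is at most
$$C\int_{\{\varepsilon^2\le d\le\varepsilon\}}\frac{1}{d^2\log^2(1/\varepsilon)} .$$
On the shell $2^j\varepsilon^2\le d<2^{j+1}\varepsilon^2$ the integrand is at most $(2^j\varepsilon^2)^{-2}\log^{-2}(1/\varepsilon)$. By Lemma 8 the shell has volume at most $C(2^{j+1}\varepsilon^2)^2$; if $2^{j+1}\varepsilon^2>1$, this is clear from the total mass $m$. So each shell contributes at most $C\log^{-2}(1/\varepsilon)$. At most $C\log(1/\varepsilon)$ shells meet $\{\varepsilon^2\le d\le\varepsilon\}$, so the second term is at most $C/\log(1/\varepsilon)$.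

Finally, $\psi=\psi_1$ on $\{d\ge\varepsilon\}$, which contributes at most $\delta_f(r)$ to $\|\psi-f\|^2$ by (7.1). On $\{d<\varepsilon\}$ we have $|\psi-f|\le2$, and the volume is at most $C\varepsilon^2$. $\square$

## 8. Invariant functions have no vertical derivative

*Proof of Proposition 4.* Let $k,h$ be as in Proposition 4, $g=Bh$, $I=[a_0-L,a_0+L]$. Put $f_a=P_{(\alpha_1,a)}k$ and $\ell(a)=\langle f_a,g\rangle$.

**Step 1 (measurability and the limit $r\to0$).** By Section 4, $f_a$ is real and invariant, $|f_a|\le1$, and $a\mapsto f_a\in L^2(M)$ is Borel. So $\ell$ is measurable. So is $a\mapsto\delta_{f_a}(r)$, because the supremum over $|s|\le r$ may be taken over rational $s$, and each $\|f\circ Z_s-f\|^2$ is continuous in $f\in L^2$. Also $\delta_{f_a}(r)\le4m$, and $\delta_{f_a}(r)\to0$ as $r\to0$ for each $a$. By dominated convergence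
$$\int_I\delta_{f_a}(r)\,da\to0,\qquad\int_I\delta_{f_a}(r)^{1/2}\,da\to0\qquad(r\to0).$$

**Step 2 (one direction).** For each $a\in I$ let $\psi_a$ be the function of Lemma 9 for $f_a$. By Lemma 7, (5.1) holds for $\psi_a$ with $\alpha=a+ir^2$. Therefore
$$|\ell(a)|\le|\langle g,\psi_a\rangle|+\|g\|\,\|\psi_a-f_a\|\le U(a+ir^2)^{1/2}\,\mathcal B_a^{1/2}+C\|g\|\big(\delta_{f_a}(r)^{1/2}+\varepsilon\big),$$
with $\mathcal B_a=C\big(\varepsilon^{-4}\delta_{f_a}(r)+1/\log(1/\varepsilon)\big)$. The right side is measurable in $a$, whether or not $a\mapsto\psi_a$ is.

**Step 3 (averaging over directions).** Integrate over $I$, with Cauchy–Schwarz on the first term and Lemma 6 with $b=r^2$: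
$$\int_I|\ell(a)|\,da\le\big(\pi(1+L^2)\big)^{1/2}\|h\|\Big(\int_I\mathcal B_a\,da\Big)^{1/2}+C\|g\|\Big(\int_I\delta_{f_a}(r)^{1/2}\,da+\varepsilon|I|\Big).$$
Let $r\to0$ with $\varepsilon$ fixed. By Step 1,
$$\int_I|\ell(a)|\,da\le\big(\pi(1+L^2)\big)^{1/2}\|h\|\Big(\frac{C|I|}{\log(1/\varepsilon)}\Big)^{1/2}+C\|g\|\,\varepsilon\,|I| .$$
Now let $\varepsilon\to0$. The right side tends to $0$, so $\int_I|\ell|=0$. As $I$ was arbitrary, $\ell=0$ a.e. on $\mathbb R$. $\square$

This proves Proposition 4, hence Theorem 3 by Section 4, hence Theorem 2 by Section 3. The conjecture is true.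

## 9. A graph that decides ergodicity

The proof used the Restriction only to define the crossing permutations, and the green area only to get a connected $M$. So one can say exactly what happens without these hypotheses.

Drop the Restriction, with the convention that if $P$ is the only red point on its loop, the geodesic passes through. Drop the positivity of the green areas as well. Keep only that the red and green parts are finite unions of polygons. Define $E$ and $\sigma_\omega$ as in Section 3. If there is only one red point on the loop of $c$, the loop has $n$ cubes, and the right face of $c$ is the red one, then the formula gives $j=n-1$ and $\sigma_\omega(c)=\mathsf X^{-(n-1)}(c)=\mathsf X(c)$, in accordance with the convention. Let $\Gamma$ be the graph on $S$ with edges $c\sim\mathsf Y(c)$, $c\sim\mathsf Z(c)$ and $c\sim\sigma_\omega(c)$ for all components $\omega$ of $(0,1)^2\setminus E$.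

**Theorem 10.** For a.e. $(\alpha_1,\alpha_2)$ the ergodic components of the 1-direction geodesic flow are exactly the unions of the cubes in the connected components of $\Gamma$, and a.e. geodesic is equidistributed in its component. Consequently the conclusion of Theorem 2 holds if and only if $\Gamma$ is connected. If $\Gamma$ is disconnected, the flow is non-ergodic for every direction. If $1,\alpha_1,\alpha_2$ are linearly dependent over $\mathbb Q$, the flow is never ergodic.

*Proof.* The gluing of Section 3, Step 2, again gives a covering $M\to\mathbb T^3\setminus\Sigma$ of degree $|S|$. Two sheets are glued along a piece of a face exactly when they are joined by an edge of $\Gamma$, so the components of $M$ correspond to those of $\Gamma$. Each component of $M$ is invariant under the flow in every direction and has positive measure.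

By Theorem 3, for a.e. $(\alpha_1,\alpha_2)$ a bounded invariant function is constant on each component, so the flow on each component is ergodic. The Birkhoff argument of Section 1 gives equidistribution there. If $\Gamma$ is connected, this is the conclusion of Theorem 2. If $\Gamma$ is disconnected, then in every direction the indicator of one component of $M$ is a non-constant invariant function, so the flow is not ergodic; and no geodesic that avoids $\Sigma$ leaves its component, so none of these geodesics, which start from a.e. point, is equidistributed in $\mathcal P$.

Finally, let $n\cdot(1,\alpha_1,\alpha_2)=0$ with $0\ne n\in\mathbb Z^3$. Then $\cos(2\pi\,n\cdot\pi(x))$ is a non-constant bounded invariant function on $M$. $\square$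

In the two-cube examples of Section 2: all red gives $\sigma_\omega=\mathrm{id}$ and $\mathsf Y=\mathsf Z=\mathrm{id}$, so $\Gamma$ has two components. The half-red coloring gives an edge $c_0\sim c_1$ from the component $z>\frac12$, so $\Gamma$ is connected and almost every direction is ergodic.
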